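\title{Solid closure in regular local rings of mixed characteristic}

\begin{abstract}
An element $u$ of a complete local domain $A$ lies in the solid closure of an ideal $I$ if $u\in IS$ for some $A$-algebra $S$ that admits a nonzero $A$-linear map to $A$. Ideals of regular rings of prime characteristic are solidly closed, and by a result of P.~Roberts this fails in equal characteristic zero. We show that it fails in mixed characteristic as well: for every prime $p$, with $q=p^2$, the element $p^{2q-1}xy^{q-1}$ lies in the solid closure of $(p^{2q},x^2,y^q)$ in $\mathbb Z_p[[x,y]]$ but not in the ideal, and the same example works in every regular local ring of mixed characteristic and dimension at least $3$. The linear map that witnesses solidity is read off from the coefficients of an explicit rational function. We deduce that every ideal of a regular Noetherian ring $R$ is solidly closed if and only if each localization of $R$ at a maximal ideal has prime characteristic or dimension at most $2$.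
\end{abstract}

\section{Introduction}\label{sec:intro}

All rings are commutative with identity. If $S$ is an $R$-algebra, $I\subseteq R$ an ideal and $u\in R$, we write $u\in IS$ when the image of $u$ in $S$ lies in the extended ideal.

One way to enlarge an ideal $I$ of a Noetherian domain $A$ is to admit every $u\in A$ with $u\in IS$ for some $A$-algebra $S$ of an allowed kind. A restriction on $S$ is needed, since every nonzero ideal becomes the unit ideal in the fraction field. An $A$-algebra $S$ is called \emph{solid} if $\operatorname{Hom}_A(S,A)\neq0$, that is, if there is a nonzero $A$-linear map $S\to A$. Such a map carries equations that hold in $S$ back to $A$, so membership in $IS$ leaves a trace in $A$. Polynomial rings over $A$ are solid. So is a domain $S\supseteq A$ that is a finite $A$-module: take a nonzero $K$-linear functional on $K\otimes_AS$, where $K$ is the fraction field of $A$, and clear the denominators of its values on finitely many generators of $S$. A quotient $A/J$ with $J\ne0$ is not solid, because $J$ kills every value of a linear map $A/J\to A$.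 The field $K$ is not solid unless $A=K$: if $a\neq0$ is a nonunit, then $\varphi(s)=a^t\varphi(s/a^t)\in\bigcap_ta^tA=0$ by Krull's intersection theorem.

\begin{definition}\label{def:solid}
Let $R$ be a Noetherian ring and $I\subseteq R$ an ideal. An element $u\in R$ lies in the \emph{solid closure} $I^\bigstar$ of $I$ if for every maximal ideal $\mathfrak m$ of $R$ and every minimal prime $Q$ of the $\mathfrak m$-adic completion $\widehat{R_{\mathfrak m}}$ there is a solid algebra $S$ over the complete local domain $B=\widehat{R_{\mathfrak m}}/Q$ with $u\in IS$. The ideal $I$ is \emph{solidly closed} if $I^\bigstar=I$.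
\end{definition}

Taking $S=B$ shows $I\subseteq I^\bigstar$, and $I\subseteq J$ implies $I^\bigstar\subseteq J^\bigstar$. If $R$ is a regular local ring, then $\widehat R$ is a regular local ring, hence a domain, and the definition says: $u\in I^\bigstar$ if and only if $u\in IS$ for some solid $\widehat R$-algebra $S$. The same holds, with $\widehat R=R$, if $R$ is a complete local domain. A Noetherian ring is \emph{regular} if its localizations at prime ideals are regular local rings. We use two known facts.
\begin{itemize}
\item[(F1)] Ideals of regular rings of positive characteristic $p$ are solidly closed.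
\item[(F2)] By a result of P.~Roberts, ideals of regular rings of equal characteristic zero need not be solidly closed: if $K$ is a field of characteristic $0$, then $x_1^2x_2^2x_3^2$ lies in the solid closure of $(x_1^3,x_2^3,x_3^3)$ in $K[[x_1,x_2,x_3]]$.
\end{itemize}
A local ring has \emph{mixed characteristic} $(0,p)$ if it has characteristic $0$ and its residue field has characteristic $p$. The following question is posed in \cite{tc}.

\medskip
\noindent\emph{Is every ideal of a regular local ring of mixed characteristic solidly closed?}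
\medskip

There are reasons to guess yes. A local ring of mixed characteristic contains no field, so the example (F2) does not live in it. If $p\notin\mathfrak m^2$, then $R/pR$ is regular of characteristic $p$, solid closure passes to this quotient, and (F1) shows that every ideal containing $p$ is solidly closed (Proposition~\ref{prop:hyper} below). One could hope to climb from $p$ to its powers. The answer is nevertheless no.

\begin{theorem}\label{thm:main}
Let $(R,\mathfrak m)$ be a regular local ring of mixed characteristic $(0,p)$ and dimension at least $3$. Choose $x,y\in\mathfrak m$ such that $p,x,y$ is part of a system of parameters (for example, $R=\mathbb Z_p[[x,y]]$), and put $q=p^2$. Then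
\[
p^{2q-1}xy^{q-1}\in(p^{2q},x^2,y^q)^\bigstar\setminus(p^{2q},x^2,y^q)
\]
and
\[
(pxy)^{2q-1}\in(p^{2q},x^{2q},y^{2q})^\bigstar\setminus(p^{2q},x^{2q},y^{2q}).
\]
Moreover, there is no nonzero $\delta\in R$ with $\delta I^\bigstar\subseteq I$ for all ideals $I$ of $R$.
\end{theorem}

The second display has the shape of (F2), with $p$ as one of the three parameters and $2q$ in place of $3$. Membership in the solid closure comes from a statement that needs no regularity.

\begin{theorem}\label{thm:member}
Let $p$ be a prime, $g\ge1$ an integer, $q=p^{g+1}$ and $r=(g+1)(q-1)+1$. Let $A$ be a complete local domain of characteristic $0$ with residue characteristic $p$, and let $x,y\in A$ be nonzero. Then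
\[
p^rxy^{q-1}\in\bigl(p^{r+g},\,x^2,\,y^q\bigr)^\bigstar .
\]
\end{theorem}

For $g=1$ we have $q=p^2$ and $r=2q-1$, and the theorem reads $p^{2q-1}xy^{q-1}\in(p^{2q},x^2,y^q)^\bigstar$. The bound on the dimension in Theorem~\ref{thm:main} is sharp by the next theorem, which is due to Hochster; we give a proof.

\begin{theorem}\label{thm:dim2}
All ideals of a regular local ring of dimension at most $2$ are solidly closed.
\end{theorem}

\begin{theorem}\label{thm:class}
Let $R$ be a regular Noetherian ring. Every ideal of $R$ is solidly closed if and only if, for each maximal ideal $\mathfrak m$, the ring $R_{\mathfrak m}$ has prime characteristic or $\dim R_{\mathfrak m}\le2$.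
\end{theorem}

In particular, every ideal of a regular local ring $R$ of mixed characteristic is solidly closed if and only if $\dim R\le2$. The last statement limits the form that a counterexample can take.

\begin{proposition}\label{prop:hyper}
Let $(R,\mathfrak m)$ be a regular local ring and let $I$ be a proper ideal containing an element $t\in\mathfrak m\setminus\mathfrak m^2$. If $u\in I^\bigstar$, then the image of $u$ lies in $(I/tR)^\bigstar$ in $R/tR$. Consequently:
\begin{itemize}
\item[(a)] if $R$ has mixed characteristic $(0,p)$ and $p\notin\mathfrak m^2$, every ideal containing $p$ is solidly closed;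
\item[(b)] if $\dim R=3$, every ideal not contained in $\mathfrak m^2$ is solidly closed.
\end{itemize}
\end{proposition}

Section~\ref{sec:rec} reduces Theorem~\ref{thm:member} to the existence of rational numbers $c(i,j,k)$ with a recurrence, a support condition and a $p$-adic estimate, and Section~\ref{sec:numbers} constructs them. Sections~\ref{sec:colon}, \ref{sec:dim2} and~\ref{sec:class} prove Theorem~\ref{thm:main}, then Theorem~\ref{thm:dim2} with Proposition~\ref{prop:hyper}, then Theorem~\ref{thm:class}.

\section{Solid closure as a recurrence}\label{sec:rec}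

For $\alpha=(\alpha_1,\dots,\alpha_\nu)\in\mathbb N^\nu$ let $|\alpha|=\sum_l\alpha_l$, let $M(\alpha)=|\alpha|!/(\alpha_1!\cdots\alpha_\nu!)$ be the multinomial coefficient, and let $e_1,\dots,e_\nu$ be the unit vectors. The definition of solid closure quantifies over all algebras, but one algebra suffices, and a linear map on it is a family of elements of $A$.

\begin{lemma}\label{lem:rec}
Let $A$ be a Noetherian domain and $u,a_1,\dots,a_\nu\in A$. There is a solid $A$-algebra $S$ with $u\in(a_1,\dots,a_\nu)S$ if and only if there are elements $\varphi_\alpha\in A$, $\alpha\in\mathbb N^\nu$, not all zero, with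
\begin{equation}\label{eq:rec}
u\,\varphi_\alpha=\sum_{l=1}^\nu a_l\,\varphi_{\alpha+e_l}\qquad\text{for all }\alpha\in\mathbb N^\nu .
\end{equation}
In that case the family can be chosen with $\varphi_0\ne0$.
\end{lemma}

\begin{proof}
Let $S$ be solid with $u=\sum_la_l\sigma_l$, $\sigma_l\in S$, and let $\varphi\colon S\to A$ be $A$-linear with $\varphi(s_0)\neq0$. Replacing $\varphi$ by $s\mapsto\varphi(s_0s)$ we may assume $\varphi(1)\ne0$. Put $\varphi_\alpha=\varphi(\sigma^\alpha)$. Applying $\varphi$ to $u\sigma^\alpha=\sum_la_l\sigma^{\alpha+e_l}$ gives \eqref{eq:rec}, and $\varphi_0=\varphi(1)\neq0$.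

Conversely, let $(\varphi_\alpha)$ be given. The ideal of $A[Y_1,\dots,Y_\nu]$ generated by $u-\sum_la_lY_l$ is spanned as an $A$-module by the products $Y^\alpha(u-\sum_la_lY_l)$. By \eqref{eq:rec} the $A$-linear map $Y^\alpha\mapsto\varphi_\alpha$ kills these products, so it induces a nonzero $A$-linear map from $S=A[Y_1,\dots,Y_\nu]/(u-\sum_la_lY_l)$ to $A$. In $S$ we have $u=\sum_la_lY_l$.
\end{proof}

\begin{remark}\label{rem:series}
Let $D=u\,T_1\cdots T_\nu-\sum_la_l\prod_{j\neq l}T_j$ and $P=\sum_\alpha\varphi_\alpha T^\alpha$ in $A[[T_1,\dots,T_\nu]]$. The coefficient of $T^{\alpha+(1,\dots,1)}$ in $DP$ is $u\varphi_\alpha-\sum_la_l\varphi_{\alpha+e_l}$. Hence, for a complete local domain $A$ and $a_1,\dots,a_\nu$ not all zero, $u\in(a_1,\dots,a_\nu)^\bigstar$ if and only if $D$ has a nonzero multiple in which no monomial involves all the $T_j$.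
\end{remark}

Applying \eqref{eq:rec} $n$ times, starting from $\varphi_0$, gives
\begin{equation}\label{eq:iter}
u^n\varphi_0=\sum_{|\alpha|=n}M(\alpha)\,a^\alpha\varphi_\alpha ,
\end{equation}
because each $\alpha$ with $|\alpha|=n$ is reached from $0$ by $M(\alpha)$ sequences of unit steps. This identity is the trace that $u\in IS$ leaves in $A$, and it settles the simplest cases. If $A$ is a complete discrete valuation ring with valuation $v$ and $I=aA$ with $a\neq0$, then $nv(u)+v(\varphi_0)\ge nv(a)$ for all $n$, so $v(u)\geq v(a)$ and $u\in I$. If $A$ has characteristic $p$ and $n=p^e$, then $M(\alpha)$ vanishes in $A$ unless $\alpha=ne_l$ for some $l$, so $\varphi_0u^{n}\in(a_1^{n},\dots,a_\nu^{n})$. For $A$ complete regular local the Frobenius map is flat, so it commutes with forming $I:u$, and $\varphi_0$ lies in the ideal generated by the $n$-th powers of the elements of $I:u$. If $u\notin I$ this forces $\varphi_0\in\bigcap_e\mathfrak m^{p^e}=0$, a contradiction. This is the mechanism behind (F1). In mixed characteristic the mixed terms of \eqref{eq:iter} are divisible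 by $p$ but not zero, and the question is whether they can absorb the contradiction.

From now on $\nu=3$, and for $\alpha=(i,j,k)$ we write $n=|\alpha|=i+j+k$. Let $A$, $x$, $y$, $g$, $q$, $r$ be as in Theorem~\ref{thm:member}, and put
\[
a_1=x^2,\qquad a_2=y^q,\qquad a_3=p^{r+g},\qquad u=p^rxy^{q-1}.
\]
These elements are nonzero, so over the fraction field $K$ of $A$ we can scale them out of the recurrence. Write
\begin{equation}\label{eq:phi}
\varphi_\alpha=p^r\,c(\alpha)\,\frac{u^n}{a_1^ia_2^ja_3^k}
=c(\alpha)\;p^{\,r+r(i+j)-gk}\;x^{\,n-2i}\;y^{\,(q-1)n-qj}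
\end{equation}
with $c(\alpha)\in K$; the exponent of $p$ is $r+rn-(r+g)k=r+r(i+j)-gk$. Then $u\varphi_\alpha$ and $a_l\varphi_{\alpha+e_l}$ are $c(\alpha)$ and $c(\alpha+e_l)$ times the same nonzero factor $p^ru^{n+1}/(a_1^ia_2^ja_3^k)$. So \eqref{eq:rec} becomes a recurrence with constant coefficients, and the ring $A$ enters only through the requirement $\varphi_\alpha\in A$. We look for rational $c(\alpha)$. A rational number cannot be expected to cancel a negative power of $x$ or $y$, so we ask that $c(\alpha)$ vanish where such a power occurs; it can cancel a negative power of $p$. Let $v_p$ be the $p$-adic valuation on $\mathbb Q$, with $v_p(0)=\infty$.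

\begin{proposition}\label{prop:numbers}
Let $p$ be a prime, $g\geq1$, $q=p^{g+1}$ and $r=(g+1)(q-1)+1$. There are rational numbers $c(\alpha)$, $\alpha=(i,j,k)\in\mathbb N^3$, with the following properties.
\begin{itemize}
\item[(C1)] $c(0,0,0)=1$, and $c(\alpha)=c(\alpha+e_1)+c(\alpha+e_2)+c(\alpha+e_3)$ for all $\alpha$.
\item[(C2)] If $c(\alpha)\ne0$, then $2i\le n$ and $qj\le(q-1)n$.
\item[(C3)] $v_p(c(\alpha))\ge gk-r(i+j)-r$ for all $\alpha$.
\end{itemize}
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:member} from Proposition~\ref{prop:numbers}]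
Since $A$ has characteristic $0$ and is local with residue characteristic $p$, it contains $\mathbb Z$, and integers prime to $p$ are units; so $\mathbb Z_{(p)}\subseteq A$. Define $\varphi_\alpha\in K$ by \eqref{eq:phi}. If $c(\alpha)=0$, then $\varphi_\alpha=0\in A$. Otherwise the exponents of $x$ and $y$ in \eqref{eq:phi} are nonnegative by (C2), and $c(\alpha)p^{r+r(i+j)-gk}\in\mathbb Z_{(p)}$ by (C3), so again $\varphi_\alpha\in A$. By (C1) the family satisfies \eqref{eq:rec}, and $\varphi_0=p^r\ne0$. By Lemma~\ref{lem:rec} there is a solid $A$-algebra $S$ with $u\in(a_1,a_2,a_3)S$, and this is the assertion because $A$ is a complete local domain.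
\end{proof}

Characteristic $0$ is used for $p^r\ne0$, residue characteristic $p$ to absorb the denominators prime to $p$, and completeness only to read Definition~\ref{def:solid}. For $g=0$ the statement would be empty, since then $u\in p^{r+g}A$.

\begin{remark}\label{rem:denoms}
The numbers $c(\alpha)$ must have powers of $p$ in their denominators. Iterating (C1) gives $1=\sum_{|\alpha|=n}M(\alpha)c(\alpha)$. Take $n=p^e$ with $gn>r$. Then $c(n,0,0)=c(0,n,0)=0$ by (C2), $v_p(c(0,0,n))>0$ by (C3), and $p$ divides $M(\alpha)$ for all other $\alpha$ with $|\alpha|=n$. If all $c(\alpha)$ were in $\mathbb Z_{(p)}$, then $1\in p\mathbb Z_{(p)}$. This is the Frobenius argument again, and the denominators are the way around it. They are paid for by the factor $p^r$ in $u$, which lowers the bound in (C3) by $r$ at each step in the directions $e_1$ and $e_2$.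
\end{remark}

\section{Construction of the numbers $c(i,j,k)$}\label{sec:numbers}

Until the last step, $q\ge2$ is an arbitrary integer.

\subsection{The recurrence and the support}

The recurrence in (C1) is the relation $s_1+s_2+s_3=1$ seen through a linear functional. Let $\psi\colon\mathbb Q[s_1,s_2]\to\mathbb Q$ be $\mathbb Q$-linear with $\psi(1)=1$, put $s_3=1-s_1-s_2$, and define
\begin{equation}\label{eq:c}
c(i,j,k)=\psi\bigl(s_1^is_2^js_3^k\bigr).
\end{equation}
Applying $\psi$ to $s^\alpha=s^\alpha(s_1+s_2+s_3)$ gives (C1). The values $\psi(s_1^is_2^j)=c(i,j,0)$ are at our disposal. For $k=0$ the two inequalities in (C2) read $i\le j$ and $j\le(q-1)i$, and this case implies the general one.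

\begin{lemma}\label{lem:support}
Suppose that $\psi(s_1^is_2^j)=0$ unless $i\le j\le(q-1)i$. Then the numbers \eqref{eq:c} satisfy \emph{(C2)}.
\end{lemma}

\begin{proof}
The polynomial $s_1^is_2^j(1-s_1-s_2)^k$ is a combination of monomials $s_1^{i'}s_2^{j'}$ with $i'\ge i$, $j'\ge j$ and $i'+j'\le n$. If $c(\alpha)\neq0$, then $\psi$ is nonzero on one of them, so $i'\le j'\le(q-1)i'$. Hence $2i\le2i'\le i'+j'\le n$ and $qj\le qj'=(q-1)j'+j'\le(q-1)(j'+i')\le(q-1)n$.
\end{proof}

So (C1) and (C2) cost nothing, and the whole difficulty is (C3): values prescribed on the cone $i\le j\le(q-1)i$ must make $c(i,j,k)$ tend to $0$ $p$-adically at a linear rate in $k$.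

\subsection{The case $q=2$}\label{sub:q2}

Here the cone is the diagonal $i=j$. The coefficient of $s_1^is_2^i$ in $(1-s_1-s_2)^k$ is $k!/(i!\,i!\,(k-2i)!)=\binom{k}{2i}\binom{2i}{i}$, so
\[
c(0,0,k)=\sum_i\binom k{2i}\binom{2i}i\,\psi(s_1^is_2^i).
\]
The choice $\psi(s_1^is_2^i)=1/\binom{2i}{i}$ gives $c(0,0,k)=\sum_i\binom k{2i}=2^{k-1}$ for $k\ge1$: linear $2$-adic decay along the axis, bought with denominators such as $c(1,1,0)=\frac12$. Off the axis something is lost. Since $\binom{2i+2}{i+1}=\binom{2i}i\cdot\frac{2(2i+1)}{i+1}$ and $\frac1{2i+1}\binom k{2i}=\frac1{k+1}\binom{k+1}{2i+1}$, we get for $k\geq1$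
\[
c(1,1,k)=\sum_i\binom k{2i}\frac{i+1}{2(2i+1)}
=\frac14\sum_i\binom k{2i}\Bigl(1+\frac1{2i+1}\Bigr)
=2^{k-3}+\frac{2^{k-2}}{k+1}.
\]
The product of this number with $M(1,1,k)=(k+1)(k+2)$ has valuation at least $k-3$. The number itself does not: for $k+1=2^e$, $e\ge2$, it equals $2^{k-2-e}(2^{e-1}+1)$ and has valuation $k-2-e$. So for this $\psi$ no value of $r$ makes $v_2(c(\alpha))\geq k-r(i+j)-r$ hold for all $\alpha$.

The example shows what to do. The natural objects are $\binom{i+j}i\psi(s_1^is_2^j)$ and $M(\alpha)c(\alpha)$, not $\psi(s_1^is_2^j)$ and $c(\alpha)$. The products $M(\alpha)c(\alpha)$ should gain a factor $q$ with each step in $k$. Dividing by $M(\alpha)$ then costs part of the gain, so we need $q=p^{g+1}$ to keep a factor $p^g$ per step.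

\subsection{The generating function}

The multinomial coefficients appear when the geometric series in $T_1s_1+T_2s_2+T_3s_3$ is expanded, and this gives a closed formula for all $M(\alpha)c(\alpha)$ at once.

\begin{lemma}\label{lem:gf}
Put $b(i,j)=\binom{i+j}i\psi(s_1^is_2^j)$ and $\mathcal B(z_1,z_2)=\sum_{i,j}b(i,j)z_1^iz_2^j$. Then in $\mathbb Q[[T_1,T_2,T_3]]$
\[
\sum_\alpha M(\alpha)c(\alpha)T^\alpha=\frac1{1-T_3}\,\mathcal B(z_1,z_2),\qquad\text{where }z_l=\frac{T_l-T_3}{1-T_3}\quad(l=1,2).
\]
\end{lemma}

\begin{proof}
In $\mathbb Q[s_1,s_2][[T_1,T_2,T_3]]$ we have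
\[
1-T_1s_1-T_2s_2-T_3s_3=(1-T_3)-(T_1-T_3)s_1-(T_2-T_3)s_2=(1-T_3)(1-z_1s_1-z_2s_2).
\]
The series $z_1,z_2$ have no constant term. Inverting both sides by the geometric series gives
\[
\sum_\alpha M(\alpha)s^\alpha T^\alpha=\frac1{1-T_3}\sum_{i,j}\binom{i+j}is_1^is_2^j\,z_1^iz_2^j .
\]
Apply $\psi$ to the coefficient of each monomial $T^\alpha$. This operation is $\mathbb Q[[T_1,T_2,T_3]]$-linear, and only finitely many terms of the sum on the right contribute to a given monomial because $z_1^iz_2^j$ has order at least $i+j$.
\end{proof}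

We now choose $\mathcal B$. Set $T_1=T_2=0$ and $T_3=T$. Then $z_1=z_2=z=-T/(1-T)$, and
\begin{equation}\label{eq:zT}
1-z=\frac1{1-T},\qquad 1+(q-1)z=\frac{1-qT}{1-T}.
\end{equation}
The lemma gives $\sum_kc(0,0,k)T^k=\mathcal B(z,z)/(1-T)$, and the coefficients gain a factor $q$ per step if this series is a polynomial divided by $1-qT$. Try $\mathcal B=1/F$ with $F$ an integer polynomial of degree at most $d$ and constant term $1$. Then $(1-T)^dF(z,z)$ is a polynomial in $T$, the series is $(1-T)^{d-1}/\bigl((1-T)^dF(z,z)\bigr)$, and we ask that $(1-T)^dF(z,z)=1-qT$. By \eqref{eq:zT} this means $F(z,z)=(1-z)^{d-1}(1+(q-1)z)$. The cone of Lemma~\ref{lem:support} contains neither $(1,0)$ nor $(0,1)$, so $1/F$, and with it $F$, has no linear term. The linear coefficient of $F(z,z)$ is $-(d-1)+(q-1)$, which forces $d=q$.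

So let $\gamma_2,\dots,\gamma_q$ be the integers with
\begin{equation}\label{eq:gamma}
(1-z)^{q-1}\bigl(1+(q-1)z\bigr)=1-\sum_{m=2}^q\gamma_mz^m .
\end{equation}
It remains to split each $z^m$ into a monomial in $z_1,z_2$ with exponent in the cone, and $z_1z_2^{m-1}$ will do since $1\le m-1\le q-1$. Put
\[
F(z_1,z_2)=1-\sum_{m=2}^q\gamma_mz_1z_2^{m-1},\qquad \frac1F=\sum_{i,j}b(i,j)z_1^iz_2^j,\qquad \psi(s_1^is_2^j)=\frac{b(i,j)}{\binom{i+j}{i}} ,
\]
and define $c(\alpha)$ by \eqref{eq:c}. Expanding $1/F$ as a geometric series shows that $b(i,j)\in\mathbb Z$, that $b(0,0)=1$, and that $b(i,j)\ne0$ only if $(i,j)$ is a sum of $i$ vectors $(1,m-1)$ with $2\le m\le q$, so only if $i\le j\le(q-1)i$. Thus (C1) holds, and (C2) holds by Lemma~\ref{lem:support}. For $q=2$ we have $F=1-z_1z_2$ and recover the functional of Subsection~\ref{sub:q2}.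

\subsection{Divisibility}

The polynomial $F$ was designed on the axis $i=j=0$. The estimate extends to all $\alpha$ because the denominator of the generating function is a polynomial of bounded degree that restricts to $1-qT_3$ on the axis.

\begin{lemma}\label{lem:div}
For every $\alpha=(i,j,k)$ the number $M(\alpha)c(\alpha)$ is an integer divisible by $q^{\max(0,\,k-(q-1)(i+j+1))}$.
\end{lemma}

\begin{proof}
With $z_1,z_2$ as in Lemma~\ref{lem:gf}, put
\[
H=(1-T_3)^qF(z_1,z_2)=(1-T_3)^q-\sum_{m=2}^q\gamma_m(1-T_3)^{q-m}(T_1-T_3)(T_2-T_3)^{m-1}.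
\]
This is a polynomial in $\mathbb Z[T_1,T_2,T_3]$ of total degree at most $q$, and Lemma~\ref{lem:gf} gives
\begin{equation}\label{eq:gfH}
\sum_\alpha M(\alpha)c(\alpha)T^\alpha=\frac{(1-T_3)^{q-1}}{H}.
\end{equation}
By \eqref{eq:gamma} and \eqref{eq:zT},
\[
H(0,0,T_3)=(1-T_3)^q\cdot\frac1{(1-T_3)^{q-1}}\cdot\frac{1-qT_3}{1-T_3}=1-qT_3 .
\]
Hence $H=1-qT_3-G$, where $G\in\mathbb Z[T_1,T_2,T_3]$ and every monomial of $G$ has degree at least $1$ in $(T_1,T_2)$, and therefore degree at most $q-1$ in $T_3$. (For $q=2$, $G=T_1T_2-T_1T_3-T_2T_3$; the terms $T_3^2$ cancel.) Expand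
\[
\frac1H=\sum_{a,b\geq0}\binom{a+b}a\,q^aT_3^a\,G^b .
\]
If $T_1^iT_2^jT_3^{k'}$ occurs in $T_3^aG^b$, then $b\le i+j$ and $k'\le a+(q-1)b$, so $a\ge k'-(q-1)(i+j)$. Thus the coefficient of $T_1^iT_2^jT_3^{k'}$ in $1/H$ is an integer divisible by $q^{\max(0,\,k'-(q-1)(i+j))}$. By \eqref{eq:gfH}, $M(\alpha)c(\alpha)$ is an integer combination of these coefficients for $k-(q-1)\le k'\le k$, and the lemma follows.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:numbers}]
Take $q=p^{g+1}$ in the construction. Only (C3) remains. By Lemma~\ref{lem:div}, $v_p(M(\alpha)c(\alpha))\ge(g+1)\bigl(k-(q-1)(i+j+1)\bigr)$. Since $M(\alpha)$ divides $n!$,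
\[
v_p(M(\alpha))\le v_p(n!)=\sum_{t\ge1}\lfloor n/p^t\rfloor\le\frac n{p-1}\le n=i+j+k .
\]
Subtracting, and using $r=(g+1)(q-1)+1$,
\[
v_p(c(\alpha))\ge gk-\bigl((g+1)(q-1)+1\bigr)(i+j)-(g+1)(q-1)\ \geq\ gk-r(i+j)-r.\qedhere
\]
\end{proof}

\begin{example}\label{ex:q4}
The smallest instance of Theorem~\ref{thm:member} is $p=2$, $g=1$, $q=4$, $r=7$, and it states that $2^7xy^3\in(2^8,x^2,y^4)^\bigstar$. Here $(1-z)^3(1+3z)=1-6z^2+8z^3-3z^4$, so $F=1-z_1(6z_2-8z_2^2+3z_2^3)$ and
\[
c(1,1,0)=3,\qquad c(1,2,0)=-\tfrac83,\qquad c(1,3,0)=\tfrac34 .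
\]
On the axis, $\sum_kc(0,0,k)T^k=(1-T)^3/(1-4T)$, so $c(0,0,k)=4^k(1-\frac14)^3=27\cdot4^{k-3}$ for $k\ge3$, and the exponent in Lemma~\ref{lem:div} is attained. In the identity $1=\sum_{|\alpha|=4}M(\alpha)c(\alpha)$ of Remark~\ref{rem:denoms} the axis term $c(0,0,4)=108$ is even, while the mixed term $M(1,3,0)\,c(1,3,0)=4\cdot\frac34=3$ is odd.
\end{example}

\section{The counterexample}\label{sec:colon}

To prove Theorem~\ref{thm:main} we must show that $u$ is not already in the ideal; this is the only place where regularity and the dimension enter. Recall that a system of parameters of a local ring $(R,\mathfrak m)$ of dimension $d$ is a sequence of $d$ elements generating an $\mathfrak m$-primary ideal. The property of being part of a system of parameters is unchanged when the elements are permuted or replaced by powers. A regular local ring is Cohen--Macaulay, so in it any part of a system of parameters is a regular sequence: each element is a nonzerodivisor modulo the ideal generated by the preceding ones.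

\begin{lemma}\label{lem:colon}
Let $t_1,\dots,t_\nu$ be part of a system of parameters of a regular local ring $R$, and let $\mu_l>\lambda_l\ge0$ be integers. Then
\[
(t_1^{\mu_1},\dots,t_\nu^{\mu_\nu}):_Rt_1^{\lambda_1}\cdots t_\nu^{\lambda_\nu}=(t_1^{\mu_1-\lambda_1},\dots,t_\nu^{\mu_\nu-\lambda_\nu}).
\]
In particular $t_1^{\lambda_1}\cdots t_\nu^{\lambda_\nu}\notin(t_1^{\mu_1},\dots,t_\nu^{\mu_\nu})$.
\end{lemma}

\begin{proof}
The inclusion $\supseteq$ holds because $t_l^{\mu_l-\lambda_l}t_l^{\lambda_l}=t_l^{\mu_l}$. For $\subseteq$, fix $l$, let $J$ be generated by positive powers of the $t_j$ with $j\ne l$, and suppose $wt_l^{\lambda_l}\in t_l^{\mu_l}R+J$. Then $t_l^{\lambda_l}(w-t_l^{\mu_l-\lambda_l}v)\in J$ for some $v\in R$. Since $t_l$ is a nonzerodivisor modulo $J$, we get $w\in t_l^{\mu_l-\lambda_l}R+J$. Applying this for $l=1,\dots,\nu$ in turn cancels the factors $t_l^{\lambda_l}$ one at a time. The last assertion holds because the colon ideal is contained in the maximal ideal, so it does not contain $1$.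
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Elements $x,y$ as in the theorem exist: $R$ is a domain and $0\ne p\in\mathfrak m$, so $\dim R/pR=\dim R-1\ge2$, and $p$ together with lifts of a system of parameters of $R/pR$ is a system of parameters of $R$. The completion $A=\widehat R$ is a complete regular local domain of characteristic $0$ and residue characteristic $p$, and $x,y\neq0$ in $A$ because $R\to A$ is injective.

Let $g,h\ge1$, $q=p^{g+1}$ and $r=(g+1)(q-1)+1$. Theorem~\ref{thm:member}, applied to $A$ and the elements $x^h,y^h$, gives a solid $A$-algebra $S$ with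
\[
u=p^rx^hy^{h(q-1)}\in IS,\qquad I=(p^{r+g},x^{2h},y^{hq})R ,
\]
so $u\in I^\bigstar$. By Lemma~\ref{lem:colon},
\begin{equation}\label{eq:colon}
I:_Ru=(p^g,x^h,y^h)\neq R,
\end{equation}
so $u\notin I$. For $g=h=1$ we have $q=p^2$ and $r=2q-1$, and this is the first display of the theorem. In that case $x^{2q-2}y^q\,I\subseteq(p^{2q},x^{2q},y^{2q})$, so
\[
(pxy)^{2q-1}=x^{2q-2}y^q\,u\in(p^{2q},x^{2q},y^{2q})S ,
\]
while $(pxy)^{2q-1}\notin(p^{2q},x^{2q},y^{2q})$ by Lemma~\ref{lem:colon}. This is the second display.

Finally, suppose $\delta I^\bigstar\subseteq I$ for all ideals $I$. Taking $g=h$ in \eqref{eq:colon} gives $\delta\in(p^h,x^h,y^h)\subseteq\mathfrak m^h$ for every $h\geq1$, so $\delta=0$ by Krull's intersection theorem.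
\end{proof}

\section{Dimension two and regular hypersurfaces}\label{sec:dim2}

If a solid algebra $S$ were faithfully flat over $A$, then $IS\cap A=I$ would follow at once. We know nothing of this kind about $S$. The module $N=\operatorname{Hom}_A(S,A)$ is a better object: it is an $S$-module, so $u\in IS$ implies $uN\subseteq IN$, and it inherits from $A$ regular sequences of length two. In dimension at most $2$ this makes $N$ behave like a faithfully flat module on modules of finite length.

\begin{proof}[Proof of Theorem~\ref{thm:dim2}]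
Let $R$ be regular local of dimension $d\le2$, let $A=\widehat R$ have maximal ideal $\mathfrak m$ and residue field $\kappa$, and let $u\in I^\bigstar$. Choose a solid $A$-algebra $S$ with $u\in IS$, and let $N=\operatorname{Hom}_A(S,A)\ne0$, an $S$-module by $(s\varphi)(s')=\varphi(ss')$. If $u=\sum_lf_l\sigma_l$ with $f_l\in I$, $\sigma_l\in S$, then $u\varphi=\sum_lf_l(\sigma_l\varphi)$, so $uN\subseteq IN$.

\emph{Step 1: $N\ne\mathfrak mN$.} The module $N$ need not be finitely generated, so Nakayama's lemma is not available. If $N=\mathfrak mN$, then $N=\mathfrak m^tN$ for all $t$, so every value $\varphi(s)$ lies in $\bigcap_t\mathfrak m^t=0$, and $N=0$.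

\emph{Step 2: $\operatorname{Tor}_1^A(\kappa,N)=0$.} Let $x_1,\dots,x_d$ generate $\mathfrak m$. The Koszul complex on $x_1,\dots,x_d$ is a free resolution of $\kappa$, so $\operatorname{Tor}_1^A(\kappa,N)$ is the first Koszul homology of $N$. For $d=0$ it is $0$. For $d\geq1$, $x_1$ is a nonzerodivisor on $N$ since $A$ is a domain; for $d=1$ the homology is the kernel of $x_1$ on $N$, which is $0$. Let $d=2$. Applying the left exact functor $\operatorname{Hom}_A(S,-)$ to $0\to A\xrightarrow{x_1}A\to A/x_1A$ embeds $N/x_1N$ in $\operatorname{Hom}_A(S,A/x_1A)$. Since $x_2$ is a nonzerodivisor on $A/x_1A$, it is one on this module, hence on $N/x_1N$. Now let $x_1\varphi_1+x_2\varphi_2=0$ be a Koszul cycle. Then $\varphi_2=x_1\varphi$ for some $\varphi\in N$, so $x_1(\varphi_1+x_2\varphi)=0$ and $(\varphi_1,\varphi_2)=(-x_2\varphi,x_1\varphi)$ is a boundary.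

\emph{Step 3: modules of finite length.} A nonzero module $L$ of finite length has a submodule $L_1$ of smaller length with $L/L_1\cong\kappa$. The long exact sequence of Tor and induction on the length give $\operatorname{Tor}_1^A(L,N)=0$. Also $L\otimes_AN$ surjects onto $\kappa\otimes_AN=N/\mathfrak mN$, so $L\otimes_AN\ne0$ by Step~1.

\emph{Step 4: conclusion.} For $t\ge1$ let $L=A/(IA+\mathfrak m^t)$, a module of finite length, and $L'=uL\subseteq L$. Since $\operatorname{Tor}_1^A(L/L',N)=0$, the map $L'\otimes_AN\to L\otimes_AN=N/(IA+\mathfrak m^t)N$ is injective. Its image is the image of $uN$, which is $0$ because $uN\subseteq IN$. So $L'\otimes_AN=0$, and $L'=0$ by Step~3. Thus $u\in IA+\mathfrak m^t$ for all $t$, and $u\in IA$ by Krull's intersection theorem in $A/IA$. Since $A$ is faithfully flat over $R$, $u\in IA\cap R=I$.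
\end{proof}

The dimension is used only in Step~2. Left exactness controls $N/x_1N$ but says nothing about $N/(x_1,x_2)N$. The other steps hold in every dimension, so for the ring, ideal and solid algebra of Theorem~\ref{thm:main} we must have $\operatorname{Tor}_1^A(\kappa,N)\neq0$.

\begin{proof}[Proof of Proposition~\ref{prop:hyper}]
Since $t\notin\mathfrak m^2$, the ring $R/tR$ is regular local of dimension $\dim R-1$, and its completion is $A/tA$ with $A=\widehat R$. Let $S$ be a solid $A$-algebra with $u\in IS$, and let $0\ne\varphi\in\operatorname{Hom}_A(S,A)$. The reduction of $\varphi$ modulo $t$ may vanish, so we first divide by a power of $t$. Since $\bigcap_et^eA=0$, there is a largest $e$ with $\varphi(S)\subseteq t^eA$, and since $A$ is a domain, $\varphi'=t^{-e}\varphi$ is a well-defined $A$-linear map $S\to A$ with $\varphi'(S)\not\subseteq tA$. It induces a nonzero $A/tA$-linear map $S/tS\to A/tA$. So $S/tS$ is solid over $A/tA$, and the image of $u$ lies in $(I/tR)(S/tS)$. This proves the first claim.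

In (a) and (b) we may assume that $I$ is proper, since the unit ideal is solidly closed. For (a) take $t=p$; then $R/pR$ is regular of characteristic $p$, and $I/pR$ is solidly closed by (F1). For (b) take $t\in I\setminus\mathfrak m^2$; then $R/tR$ is regular of dimension $2$, and $I/tR$ is solidly closed by Theorem~\ref{thm:dim2}. In both cases the image of any $u\in I^\bigstar$ lies in $I/tR$, so $u\in I$ because $t\in I$.
\end{proof}

\section{The classification}\label{sec:class}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
Suppose first that each $R_{\mathfrak m}$ has prime characteristic or dimension at most $2$, and let $u\in I^\bigstar$. For a maximal ideal $\mathfrak m$, the ring $\widehat{R_{\mathfrak m}}$ is a domain and there is a solid $\widehat{R_{\mathfrak m}}$-algebra $S$ with $u\in IS$. This says that $u/1\in(IR_{\mathfrak m})^\bigstar$ in the regular local ring $R_{\mathfrak m}$. By (F1) or Theorem~\ref{thm:dim2}, $u/1\in IR_{\mathfrak m}$, so $I:_Ru\not\subseteq\mathfrak m$. As this holds for every $\mathfrak m$, we get $I:_Ru=R$, that is, $u\in I$.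

Conversely, let $\mathfrak m$ be a maximal ideal such that $d=\dim R_{\mathfrak m}\ge3$ and $R_{\mathfrak m}$ does not have prime characteristic. As $R_{\mathfrak m}$ is a domain, it has characteristic $0$. A counterexample in $R_{\mathfrak m}$ has to be moved to $R$, where Definition~\ref{def:solid} imposes conditions at all maximal ideals. These conditions are empty away from $\mathfrak m$ if the ideal is $\mathfrak m$-primary. So we first find an $\mathfrak mR_{\mathfrak m}$-primary ideal $I_0$ of $R_{\mathfrak m}$ and $u_0\in I_0^\bigstar\setminus I_0$.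

\emph{Residue characteristic $p>0$.} Let $p,x,y,x_4,\dots,x_d$ be a system of parameters of $R_{\mathfrak m}$, let $q=p^2$, and put
\[
I_0=(p^{2q},x^2,y^q,x_4,\dots,x_d),\qquad u_0=p^{2q-1}xy^{q-1}.
\]
Then $u_0\in(p^{2q},x^2,y^q)^\bigstar\subseteq I_0^\bigstar$ by Theorem~\ref{thm:main}, and $u_0\notin I_0$ by Lemma~\ref{lem:colon} with $\mu_l=1$, $\lambda_l=0$ for $l\ge4$.

\emph{Residue characteristic $0$.} Then $\mathbb Q\subseteq R_{\mathfrak m}$. Let $x_1,\dots,x_d$ generate $\mathfrak mR_{\mathfrak m}$. By the Cohen structure theorem, $A=\widehat{R_{\mathfrak m}}$ is the power series ring $K[[x_1,\dots,x_d]]$ over a field $K$ of characteristic $0$. Put $A_0=K[[x_1,x_2,x_3]]\subseteq A$ and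
\[
I_0=(x_1^3,x_2^3,x_3^3,x_4,\dots,x_d),\qquad u_0=x_1^2x_2^2x_3^2 .
\]
By (F2) there are an $A_0$-algebra $S_0$ with $u_0\in(x_1^3,x_2^3,x_3^3)S_0$ and a nonzero $A_0$-linear map $\varphi_0\colon S_0\to A_0$. The $A$-linear map $\operatorname{id}\otimes\varphi_0\colon A\otimes_{A_0}S_0\to A$ sends $1\otimes s$ to $\varphi_0(s)\in A_0\subseteq A$, so it is nonzero. Hence $A\otimes_{A_0}S_0$ is a solid $A$-algebra in which $u_0$ lies in the extension of $I_0$, and $u_0\in I_0^\bigstar$. Again $u_0\notin I_0$ by Lemma~\ref{lem:colon}.

In both cases $I_0$ is generated by a system of parameters, so it contains $\mathfrak m^tR_{\mathfrak m}$ for some $t$. Let $J$ be the preimage of $I_0$ in $R$. Then $\mathfrak m^t\subseteq J$ and $JR_{\mathfrak m}=I_0$. Write $u_0=u/s$ with $u\in R$ and $s\in R\setminus\mathfrak m$. Since $s$ is a unit of $R_{\mathfrak m}$, we have $u/1=su_0\notin I_0$, so $u\notin J$. We check the condition for $u\in J^\bigstar$. At $\mathfrak m$, a solid $\widehat{R_{\mathfrak m}}$-algebra $S$ with $u_0\in I_0S$ satisfies $u=su_0\in I_0S=JS$. At a maximal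 ideal $\mathfrak m'\ne\mathfrak m$ we have $\mathfrak m^t\not\subseteq\mathfrak m'$, so $J$ extends to the unit ideal of $B=\widehat{R_{\mathfrak m'}}$, and $S=B$ works. Thus $u\in J^\bigstar\setminus J$, and $J$ is not solidly closed.
\end{proof}

\begin{thebibliography}{9}

\bibitem{tc}
\emph{Tight Closure In Equal Characteristic},
\texttt{https://dept.math.lsa.umich.edu/\textasciitilde{}hochster/615W14/tcms.pdf}

\end{thebibliography}
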